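\title{A boundary point that is regular for $p$-harmonic functions but not for quasiharmonic functions}

\begin{abstract}
For every $n\ge2$ and $1<p\le n$ we construct a bounded domain $\Omega\subset\mathbb R^n$ and a point $x_0\in\partial\Omega$ that is regular for $p$-harmonic functions but, for every $Q>1$, is not regular for $Q$-quasiharmonic functions, the continuous $Q$-quasiminimizers of the $p$-energy. The domain is a punctured ball from which small balls accumulating at the puncture are removed. The quasiminimizers solve $\operatorname{div}(a|\nabla u|^{p-2}\nabla u)=0$ with a weight $a$ that degenerates mildly near the removed balls; a Hardy inequality for $|\nabla\log a|$ shows that they quasiminimize the unweighted energy with $Q$ close to $1$. For $p>n$ no such point exists in $\mathbb R^n$.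
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $1<p<\infty$. A $p$-harmonic function minimizes the energy $\int|\nabla u|^p\,dx$ under compactly supported perturbations. A quasiminimizer is only required to do so up to a fixed factor $Q\ge1$. This condition involves no equation and only the length of the gradient, so it makes sense on metric measure spaces. We recall the setting; see \cite{BB} for background.

Let $X$ be a complete metric space with a measure $\mu$ that is doubling, $0<\mu(B(x,2r))\le C\mu(B(x,r))<\infty$. A Borel function $g\colon X\to[0,\infty]$ is an \emph{upper gradient} of $u\colon X\to[-\infty,\infty]$ if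
\begin{equation}\label{eq:ug}
|u(x)-u(y)|\le\int_\Gamma g\,ds
\end{equation}
for every nonconstant rectifiable curve $\Gamma$ with endpoints $x,y$; the left side is read as $\infty$ when $u(x)$ or $u(y)$ is infinite. A measurable $g\ge0$ is a \emph{$p$-weak upper gradient} if \eqref{eq:ug} holds outside a family of curves along each of which some fixed Borel function $\rho\in L^p(X)$, $\rho\ge0$, has infinite integral. The \emph{Newtonian space} $N^{1,p}(X)$ consists of the everywhere defined functions $u\in L^p(X)$ with a $p$-weak upper gradient in $L^p(X)$; among these there is an a.e.\ minimal one, $g_u$. For an open or closed set $A\subset X$ the space $N^{1,p}(A)$ is defined by regarding $A$ as a metric measure space, so that only curves in $A$ count, and $N^{1,p}_{\mathrm{loc}}(\Omega)$ has the usual meaning. A function on an open set $\Omega$ belongs to $N_0^{1,p}(\Omega)$ if its extension by zero belongs to $N^{1,p}(X)$. The \emph{Sobolev capacity} $C_p(E)$ is the infimum of $\int(|u|^p+g_u^p)\,d\mu$ over $u\in N^{1,p}(X)$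 with $u\ge1$ on $E$. We assume that $X$ supports a weak $(1,p)$-Poincar\'e inequality: there are $C>0$ and $\lambda\ge1$ such that for every ball $B$ of radius $r$, every $u$ integrable on $B$ with mean $u_B$, and every upper gradient $g$ of $u$,
\[
\frac1{\mu(B)}\int_B|u-u_B|\,d\mu\le Cr\Big(\frac1{\mu(\lambda B)}\int_{\lambda B}g^p\,d\mu\Big)^{1/p}.
\]
The model case, and the only one needed below, is $\mathbb R^n$ with Lebesgue measure, where $g_u=|\nabla u|$.

Let $\Omega\subset X$ be nonempty, bounded and open with $C_p(X\setminus\Omega)>0$, and let $Q\ge1$. A function $u\in N^{1,p}_{\mathrm{loc}}(\Omega)$ is a \emph{$Q$-quasiminimizer} in $\Omega$ if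
\[
\int_{\varphi\ne0}g_u^p\,d\mu\le Q\int_{\varphi\ne0}g_{u+\varphi}^p\,d\mu
\]
for all $\varphi\in N_0^{1,p}(\Omega)$ with compact support in $\Omega$. Every quasiminimizer has a continuous representative. A continuous $Q$-quasiminimizer is called \emph{$Q$-quasiharmonic}, and the $1$-quasiharmonic functions are the \emph{$p$-harmonic} functions.

A point $x_0\in\partial\Omega$ is \emph{regular for $Q$-quasiharmonic functions} if
\[
\lim_{\Omega\ni y\to x_0}u(y)=f(x_0)
\]
whenever $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$ and $u$ is $Q$-quasiharmonic in $\Omega$ with $u-f\in N_0^{1,p}(\Omega)$. It is \emph{regular for $p$-harmonic functions} if this holds with $Q=1$, and \emph{regular for quasiharmonic functions} if it holds for every $Q\ge1$. Thus regularity says that boundary values taken in the Sobolev sense are also taken pointwise at $x_0$. The class of $Q$-quasiharmonic functions grows with $Q$, so regularity for quasiharmonic functions implies regularity for $p$-harmonic functions. The following problem,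 which comes from \cite{WK}, asks about the converse.

\medskip
\noindent\textbf{Question.} \emph{Do there exist $X$, $p$, $\Omega$ as above and a point $x_0\in\partial\Omega$ that is regular for $p$-harmonic functions but not regular for quasiharmonic functions?}

\subsection{First cases and a guess}

In $\mathbb R^n$ with $p>n$, Sobolev functions are continuous and every boundary point is regular, for a reason that has nothing to do with minimization (Theorem~\ref{thm:range}). For $1<p\le n$ a point is invisible to the energy. Let $\Omega=B(0,1)\setminus\{0\}$, let $f\in C_c^\infty(B(0,1))$ with $f(0)=1$, and let $u=0$. Then $u-f\in N_0^{1,p}(\Omega)$, by (S3) and Lemma~\ref{lem:NW} below, so $0$ is irregular already for $Q=1$. To make $0$ regular one must remove more from $\Omega$ near $0$, for example one small ball $E_k$ at each scale $t_k\to0$.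

Heuristically, let $0\le u\le1$ be $p$-harmonic with boundary values $1$ near $0$. The ball $E_k$ pulls $u$ toward $1$: when one passes from scale $t_{k-1}$ to scale $t_k$, the gap $1-u$ shrinks by a factor of about $1-c\sigma_k$, where $\sigma_k$ is the size, at distance of order $t_k$, of the $p$-harmonic potential of $E_k$. So $0$ should be regular exactly when $\sum\sigma_k=\infty$; this series plays the role of the Wiener sum of the domain. For $p$-harmonic functions $\sigma_k^{p-1}$ is a ratio of capacities, that is, of minimal energies, and a $Q$-quasiminimizer has energy within a factor $Q$ of the minimal one. One would therefore guess that $\sigma_k$ changes by at most a bounded factor, so that the answer to the Question is no. The most obvious quasiminimizers support the guess. If $0<\lambda\le a\le\Lambda$ and $u$ minimizes $\int a|\nabla u|^p\,dx$, then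
\[
\lambda\int_{\varphi\ne0}|\nabla u|^p\,dx\le\int_{\varphi\ne0}a|\nabla u|^p\,dx\le\int_{\varphi\ne0}a|\nabla(u+\varphi)|^p\,dx\le\Lambda\int_{\varphi\ne0}|\nabla(u+\varphi)|^p\,dx,
\]
so $u$ is a $(\Lambda/\lambda)$-quasiminimizer; but such a weight changes each energy by a bounded factor and cannot turn a divergent series of capacity ratios into a convergent one.

The guess is wrong. Weights that are not bounded away from zero also produce quasiminimizers of the unweighted energy, with $Q$ close to $1$, and for them $\sigma_k$ is replaced by a higher power $\sigma_k^{1+\kappa'}$. With $\sigma_k$ of order $1/k$ the series $\sum\sigma_k$ diverges and every series $\sum\sigma_k^{1+\kappa'}$ converges.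

\subsection{Results}\label{subsec:results}

Let $n\ge2$, $1<p\le n$, $\gamma=\frac{n-p}{p-1}$, and let $e_1$ be a unit vector. For $k\ge1$ put
\[
t_k=16^{-k}\quad(p<n),\qquad t_k=e^{-2^{k+2}}\quad(p=n),\qquad x_k=\tfrac34t_ke_1,\qquad R_k=\tfrac1{16}t_k,
\]
and $L_k=\log(1/R_k)$. Let $(\sigma_k)$ be a nonincreasing sequence with $0<\sigma_k\le\sigma^*:=\min\{\frac14,2^{-\gamma}\}$, and let $E_k=\overline B(x_k,r_k)$, where
\[
r_k=\rho_kR_k,\ \ \rho_k=\sigma_k^{1/\gamma}\quad(p<n),\qquad\qquad r_k=e^{-\ell_k},\ \ \ell_k=L_k/\sigma_k\quad(p=n).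
\]
In terms of the radial profile
\begin{equation}\label{eq:Phi}
\Phi(s)=s^{-\gamma}\quad(p<n),\qquad\Phi(s)=\log(1/s)\quad(p=n),\qquad0<s<1,
\end{equation}
both cases read $\Phi(R_k)/\Phi(r_k)=\sigma_k$. Finally let
\begin{equation}\label{eq:Omega}
\Omega=B(0,1)\setminus\Big(\{0\}\cup\bigcup_{k\ge1}E_k\Big).
\end{equation}
This is a bounded domain (Section~\ref{sec:hardy}), $0\in\partial\Omega$, and $C_p(\mathbb R^n\setminus\Omega)>0$ because the complement has positive measure.

\begin{theorem}\label{thm:main}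
Let $n\ge2$ and $1<p\le n$. There are $c_0,C_H>0$, depending only on $n$ and $p$, such that the following holds for the domain \eqref{eq:Omega} if $\sigma_1\le c_0$.
\begin{enumerate}
\item[(1)] If $\sum\sigma_k=\infty$, then $0$ is regular for $p$-harmonic functions.
\item[(2)] Let $0\le\kappa\le1$ and $\kappa C_H<1$, and put $\kappa'=\frac\kappa{n-p}$ if $p<n$ and $\kappa'=\frac\kappa{n-1}$ if $p=n$. If $\sum\sigma_k^{1+\kappa'}<\infty$, then $0$ is not regular for $Q_\kappa$-quasiharmonic functions, where
\[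
Q_\kappa=\Big(\frac{1+\kappa C_H}{1-\kappa C_H}\Big)^p .
\]
\end{enumerate}
In particular, $0$ is regular for $p$-harmonic functions if and only if $\sum\sigma_k=\infty$.
\end{theorem}

The last assertion follows from (1) and from (2) with $\kappa=0$, where $Q_0=1$. The constant $c_0$ will satisfy $c_0\le\sigma^*$.

\begin{corollary}\label{cor:answer}
With $\sigma_k=c_0/k$, the point $0\in\partial\Omega$ is regular for $p$-harmonic functions, but for every $Q>1$ it is not regular for $Q$-quasiharmonic functions.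
\end{corollary}

\begin{proof}
We have $\sum1/k=\infty$, while $\sum k^{-1-\kappa'}<\infty$ for every $\kappa'>0$. Given $Q>1$, choose $\kappa\in(0,1]$ so small that $\kappa C_H<1$ and $Q_\kappa\le Q$. A $Q_\kappa$-quasiharmonic function is $Q$-quasiharmonic.
\end{proof}

So the answer to the Question is yes, already in $\mathbb R^n$. There the range of $p$ is exact.

\begin{theorem}\label{thm:range}
If $p>n\ge1$, then every boundary point of every nonempty bounded open set in $\mathbb R^n$ is regular for quasiharmonic functions. Hence in unweighted $\mathbb R^n$ a point as in the Question exists if and only if $p\le n$.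
\end{theorem}

Section~\ref{sec:tools} collects standard facts. Section~\ref{sec:weights} contains the main idea and works it out for one ball in $\mathbb R^3$. Section~\ref{sec:hardy} proves the Hardy inequality that defines $C_H$. Parts (1) and (2) of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:regular} and~\ref{sec:irregular}, and Theorem~\ref{thm:range} in Section~\ref{sec:large}.

\section{Sobolev functions and weighted $p$-Laplace equations}\label{sec:tools}

From now on $X=\mathbb R^n$ with Lebesgue measure. The letters $C,c$ denote positive constants that depend only on $n$ and $p$ and may change from line to line. We write $p'=p/(p-1)$, $\omega_{n-1}$ for the area of the unit sphere, $\chi_A$ for the indicator function of $A$, and $\|\cdot\|_p$ for the $L^p$ norm. For open $U$, the space $W_0^{1,p}(U)$ is the closure of $C_c^\infty(U)$ in $W^{1,p}(U)$; its elements are extended by zero, so that $W_0^{1,p}(U)$ is a closed subspace of $W_0^{1,p}(U')$ when $U\subset U'$.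

\subsection{Newtonian and Sobolev functions}

A property holds \emph{quasieverywhere} (q.e.) if it holds outside a set of zero capacity $C_p$. A function on $U$ is \emph{quasicontinuous} if for every $\varepsilon>0$ there is an open set $G$ with $C_p(G)<\varepsilon$ such that its restriction to $U\setminus G$ is finite and continuous. For the following facts see \cite{Sh}, \cite[Theorem 4.5]{HKM} and \cite{BB}.
\begin{enumerate}
\item[(N1)] If $A$ is open or closed, every function in $N^{1,p}(A)$ has an upper gradient (not only a weak one) in $L^p(A)$. A function that agrees q.e.\ with a function in $N^{1,p}(\mathbb R^n)$ belongs to $N^{1,p}(\mathbb R^n)$.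
\item[(N2)] If $U$ is open, functions in $N^{1,p}_{\mathrm{loc}}(U)$ are quasicontinuous and belong to $W^{1,p}_{\mathrm{loc}}(U)$, with $g_u=|\nabla u|$ a.e. Conversely, every quasicontinuous, in particular every continuous, function in $W^{1,p}_{\mathrm{loc}}(U)$ belongs to $N^{1,p}_{\mathrm{loc}}(U)$. The same holds without the subscript ``loc''.
\item[(N3)] If $U$ is bounded and open, then $v\in W_0^{1,p}(U)$ if and only if some quasicontinuous $v^*\in W^{1,p}(\mathbb R^n)$ satisfies $v^*=v$ a.e.\ in $U$ and $v^*=0$ q.e.\ outside $U$. Quasicontinuous functions that agree a.e.\ in an open set agree q.e.\ there.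
\end{enumerate}

\begin{lemma}\label{lem:NW}
Let $U$ be bounded and open. Then $N_0^{1,p}(U)\subset W_0^{1,p}(U)$ and $W_0^{1,p}(U)\cap C(U)\subset N_0^{1,p}(U)$.
\end{lemma}

\begin{proof}
If $v\in N_0^{1,p}(U)$, take $v^*=v\chi_U$ in (N3); it is admissible by (N2). If $v\in W_0^{1,p}(U)\cap C(U)$ and $v^*$ is as in (N3), then $v^*\in N^{1,p}(\mathbb R^n)$ by (N2), and $v\chi_U=v^*$ q.e.\ in $U$ and q.e.\ outside $U$. By (N1), $v\chi_U\in N^{1,p}(\mathbb R^n)$.
\end{proof}

We also use three facts of Sobolev calculus. Here $U$ is bounded and open.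
\begin{enumerate}
\item[(S1)] If $u\in W^{1,p}(U)$, then $u_+\in W^{1,p}(U)$, $\nabla u_+=\chi_{\{u>0\}}\nabla u$, and $\nabla u=0$ a.e.\ on $\{u=0\}$. The map $u\mapsto u_+$ is continuous on $W^{1,p}(U)$, hence so is $u\mapsto\min\{u,t\}=u-(u-t)_+$ for $t\in\mathbb R$.
\item[(S2)] A function in $W^{1,p}(U)$ with compact support in $U$ lies in $W_0^{1,p}(U)$ (mollify). Hence multiplication by a bounded Lipschitz function preserves $W_0^{1,p}(U)$. A Lipschitz function $h$ on $\mathbb R^n$ that vanishes outside $U$ lies in $W_0^{1,p}(U)$: the function $(h-\varepsilon)_+-(-h-\varepsilon)_+$ is supported in the compact set $\{|h|\ge\varepsilon\}\subset U$, has gradient $\chi_{\{|h|>\varepsilon\}}\nabla h$, and tends to $h$ in $W^{1,p}$ as $\varepsilon\to0$.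
\item[(S3)] Let $1<p\le n$, $0<\varepsilon<1$, and $\zeta_\varepsilon(x)=\min\{1,(2-\log|x|/\log\varepsilon)_+\}$. This Lipschitz function is $0$ for $|x|\le\varepsilon^2$ and $1$ for $|x|\ge\varepsilon$, and $|\nabla\zeta_\varepsilon|=1/(|x|\log(1/\varepsilon))$ in between. So $\|\nabla\zeta_\varepsilon\|_n^n=\omega_{n-1}(\log(1/\varepsilon))^{1-n}\to0$, and $\|\nabla\zeta_\varepsilon\|_p\to0$ by H\"older's inequality on $B(0,1)$. If $\varphi\in W^{1,p}(\mathbb R^n)$ is bounded, then $\zeta_\varepsilon\varphi\to\varphi$ in $W^{1,p}(\mathbb R^n)$, since $\nabla(\zeta_\varepsilon\varphi)-\nabla\varphi=(\zeta_\varepsilon-1)\nabla\varphi+\varphi\nabla\zeta_\varepsilon$.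
\end{enumerate}

\subsection{The equation}

Let $\mathcal A(\xi)=|\xi|^{p-2}\xi$ for $\xi\in\mathbb R^n$. Let $a$ be measurable in an open set $U$ and locally bounded above and below by positive constants. A function $u\in W^{1,p}_{\mathrm{loc}}(U)$ is \emph{$a$-harmonic} in $U$ if
\begin{equation}\label{eq:weak}
\int_Ua\,\mathcal A(\nabla u)\cdot\nabla\psi\,dx=0\qquad\text{for all }\psi\in C_c^\infty(U).
\end{equation}
By density, \eqref{eq:weak} extends to $\psi\in W^{1,p}(U)$ with compact support in $U$, and to all $\psi\in W_0^{1,p}(U)$ if $u\in W^{1,p}(U)$ and $a$ is bounded. If $u$ is $a$-harmonic, so is $\alpha u+\beta$ for $\alpha,\beta\in\mathbb R$.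
\begin{enumerate}
\item[(E1)] \emph{Monotonicity.} For $\xi,\xi'\in\mathbb R^n$, $\xi\ne\xi'$,
\[
(\mathcal A(\xi)-\mathcal A(\xi'))\cdot(\xi-\xi')\ge
\begin{cases}c|\xi-\xi'|^p,&p\ge2,\\ c|\xi-\xi'|^2(|\xi|+|\xi'|)^{p-2},&p<2.\end{cases}
\]
Indeed, the eigenvalues of $D\mathcal A(\xi)$ are $|\xi|^{p-2}$ and $(p-1)|\xi|^{p-2}$, so the left side is at least $\min\{1,p-1\}|\xi-\xi'|^2\int_0^1|\xi_t|^{p-2}\,dt$ with $\xi_t=\xi'+t(\xi-\xi')$. For $p<2$ use $|\xi_t|\le|\xi|+|\xi'|$. For $p\ge2$ use $|\xi_t|\ge|t-t_0||\xi-\xi'|$, where $t_0\in\mathbb R$ minimizes $|\xi_t|$, and note that $|t-t_0|\ge\frac14$ on at least half of $[0,1]$.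
\item[(E2)] \emph{Interior regularity} (\cite{Se}; \cite[Chapters 3 and 6]{HKM}). An $a$-harmonic function has a continuous representative, which we always use. A uniformly bounded family of such solutions, with the same local bounds on the weights, is locally equi-H\"older continuous. If $a\equiv1$ and $u\ge0$ is a solution in a domain $D$, then $\max_Ku\le C(D,K,n,p)\min_Ku$ for compact $K\subset D$, and the constant is invariant under dilations and rotations of $(D,K)$.
\item[(E3)] \emph{Comparison.} Let $U$ be bounded, let $a$ be bounded above and below by positive constants in $U$, let $u,v\in W^{1,p}(U)$ be $a$-harmonic, and let $(v-u)_+\in W_0^{1,p}(U)$. Then $v\le u$ in $U$. Indeed, testing both equations with $(v-u)_+$ gives $\int_{v>u}a(\mathcal A(\nabla v)-\mathcal A(\nabla u))\cdot(\nabla v-\nabla u)\,dx=0$, so $\nabla(v-u)_+=0$ by (E1), and a function in $W_0^{1,p}(U)$ with zero gradient vanishes.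
\item[(E4)] A $p$-harmonic function $u$ is $a$-harmonic with $a\equiv1$: for $\psi\in C_c^\infty(U)$ the function $t\mapsto\int_{\psi\ne0}|\nabla u+t\nabla\psi|^p\,dx$ is minimal at $t=0$; differentiate there and use (S1). The converse is Lemma~\ref{lem:quasi} with $a\equiv1$ and $\beta=0$, so the two notions agree.
\end{enumerate}
With $\Phi$ as in \eqref{eq:Phi}, $|\Phi'(s)|$ is a constant multiple of $s^{-\gamma-1}$ and $(\gamma+1)(p-1)=n-1$. Hence $\mathcal A(\nabla\Phi(|x|))=-c\,x/|x|^n$ is divergence free, and $\Phi(|x|)$ is $p$-harmonic for $0<|x|<1$.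

\section{Degenerate weights and quasiminimizers}\label{sec:weights}

The equation $\operatorname{div}(a\mathcal A(\nabla u))=0$ can be written as $\operatorname{div}\mathcal A(\nabla u)=-\mathcal A(\nabla u)\cdot\nabla\log a$. It differs from the $p$-Laplace equation by a term governed by $\nabla\log a$ and not by the size of $a$. The right notion of smallness for this term is a Hardy inequality.

\begin{lemma}\label{lem:quasi}
Let $U\subset\mathbb R^n$ be bounded and open, let $a>0$ be locally Lipschitz in $U$, and let $0\le\beta<1$ be such that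
\begin{equation}\label{eq:H}
\big\|\varphi\,|\nabla\log a|\big\|_p\le\beta\|\nabla\varphi\|_p\qquad\text{for all }\varphi\in W_0^{1,p}(U).
\end{equation}
Let $u$ be $a$-harmonic in $U$ and $Q=\big(\frac{1+\beta}{1-\beta}\big)^p$. Then
\begin{equation}\label{eq:quasi}
\int_{\varphi\ne0}|\nabla u|^p\,dx\le Q\int_{\varphi\ne0}|\nabla(u+\varphi)|^p\,dx
\end{equation}
for all $\varphi\in W_0^{1,p}(U)$ with compact support in $U$, and $u$ is $Q$-quasiharmonic in $U$. If moreover $u\in W^{1,p}(U)$ and $a$ is Lipschitz and bounded above and below by positive constants in $U$, then \eqref{eq:quasi} holds for all $\varphi\in W_0^{1,p}(U)$.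
\end{lemma}

\begin{proof}
To remove the weight from the leading term we test \eqref{eq:weak} with $\psi=\varphi/a$. In the first case $\psi\in W^{1,p}(U)$ has compact support in $U$; in the second case $1/a$ is bounded and Lipschitz, so $\psi\in W_0^{1,p}(U)$ by (S2). In both cases $\psi$ is admissible, and $a\nabla\psi=\nabla\varphi-\varphi\nabla\log a$ gives
\[
\int\mathcal A(\nabla u)\cdot\nabla\varphi\,dx=\int\varphi\,\mathcal A(\nabla u)\cdot\nabla\log a\,dx .
\]
Let $A$ and $A_\varphi$ be the $L^p$ norms of $\nabla u$ and $\nabla(u+\varphi)$ on $\{\varphi\ne0\}$; both are finite. Since $\nabla\varphi=0$ a.e.\ on $\{\varphi=0\}$, we have $\|\nabla\varphi\|_p\le A+A_\varphi$, and both integrals above may be restricted to $\{\varphi\ne0\}$. H\"older's inequality and \eqref{eq:H} give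
\[
A^p=\int_{\varphi\ne0}\mathcal A(\nabla u)\cdot\nabla(u+\varphi)\,dx-\int_{\varphi\ne0}\varphi\,\mathcal A(\nabla u)\cdot\nabla\log a\,dx\le A^{p-1}A_\varphi+A^{p-1}\beta(A+A_\varphi).
\]
Hence $(1-\beta)A\le(1+\beta)A_\varphi$, which is \eqref{eq:quasi}. Finally, $u$ is continuous by (E2), and (N2) and Lemma~\ref{lem:NW} translate \eqref{eq:quasi} into the definition of a $Q$-quasiminimizer.
\end{proof}

For $p<n$ the power weights $|x-z|^\kappa$ satisfy \eqref{eq:H} with $\beta=\kappa p/(n-p)$, by the classical Hardy inequality.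

\begin{lemma}\label{lem:classical}
Let $1<p<n$ and $z\in\mathbb R^n$. Then $\|\psi/|x-z|\|_p\le\frac p{n-p}\|\nabla\psi\|_p$ for all Lipschitz $\psi$ with compact support, and for all $\psi\in W_0^{1,p}(U)$ with $U$ open.
\end{lemma}

\begin{proof}
Let $z=0$ and let $\psi$ be Lipschitz with compact support. Since $\operatorname{div}(x|x|^{-p})=(n-p)|x|^{-p}$ and the boundary term on $\{|x|=\varepsilon\}$ is $O(\varepsilon^{n-p})$,
\[
(n-p)\int\frac{|\psi|^p}{|x|^p}\,dx=-p\int|\psi|^{p-2}\psi\,\nabla\psi\cdot\frac x{|x|^p}\,dx\le p\,\big\|\psi/|x|\big\|_p^{p-1}\|\nabla\psi\|_p,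
\]
and $\|\psi/|x|\|_p<\infty$ because $p<n$. For $\psi\in W_0^{1,p}(U)$ approximate by $C_c^\infty(U)$ functions, in $W^{1,p}$ and a.e., and use Fatou's lemma.
\end{proof}

\begin{example}[One ball, $n=3$, $p=2$]\label{ex:ball}
Let $0<\rho<\frac12$, $U=\{\rho<|x|<1\}\subset\mathbb R^3$, $0\le\kappa<\frac12$, $a=|x|^\kappa$, and
\[
u_\kappa(x)=\frac{|x|^{-1-\kappa}-1}{\rho^{-1-\kappa}-1},
\]
which equals $1$ for $|x|=\rho$ and $0$ for $|x|=1$. The field $a\nabla u_\kappa$ is a constant multiple of $x/|x|^3$, so $u_\kappa$ is $a$-harmonic. Since $|\nabla\log a|=\kappa/|x|$, Lemma~\ref{lem:classical} gives \eqref{eq:H} with $\beta=2\kappa$, and $u_\kappa$ is $Q$-quasiharmonic with $Q=\big(\frac{1+2\kappa}{1-2\kappa}\big)^2$. This $Q$ does not depend on $\rho$, although $\sup_Ua/\inf_Ua=\rho^{-\kappa}$ is unbounded as $\rho\to0$ when $\kappa>0$. From $|\nabla u_\kappa|=(1+\kappa)|x|^{-2-\kappa}/(\rho^{-1-\kappa}-1)$ we compute, as $\rho\to0$,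
\begin{align*}
\int_U|\nabla u_\kappa|^2\,dx&=4\pi\frac{(1+\kappa)^2}{1+2\kappa}\,\frac{\rho^{-1-2\kappa}-1}{(\rho^{-1-\kappa}-1)^2}\sim4\pi\frac{(1+\kappa)^2}{1+2\kappa}\,\rho,\\
\int_Ua|\nabla u_\kappa|^2\,dx&=\frac{4\pi(1+\kappa)}{\rho^{-1-\kappa}-1}\sim4\pi(1+\kappa)\rho^{1+\kappa},\\
u_\kappa|_{|x|=1/2}&=\frac{2^{1+\kappa}-1}{\rho^{-1-\kappa}-1}\sim(2^{1+\kappa}-1)\rho^{1+\kappa}.
\end{align*}
The unweighted energy is of order $\rho$ for every $\kappa$, as it must be for a quasiminimizer. But the value of $u_\kappa$ far from the ball is of order $\rho^{1+\kappa}$: it follows the \emph{weighted} energy. This is where the guess in the introduction fails. The energy of a quasiminimizer is determined up to a constant factor, but its values are not.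
\end{example}

The same computation explains the exponent $\kappa'$ in Theorem~\ref{thm:main}. By homogeneity, $\mathcal A(\nabla\Phi^{1+\kappa'})=(1+\kappa')^{p-1}\Phi^{(p-1)\kappa'}\mathcal A(\nabla\Phi)$, so $\Phi(|x|)^{1+\kappa'}$ is $a$-harmonic for $a=\Phi(|x|)^{-(p-1)\kappa'}$. With $\kappa'$ as in the theorem this weight is
\[
a=|x|^\kappa,\ \ |\nabla\log a|=\frac\kappa{|x|}\quad(p<n),\qquad a=\Big(\log\frac1{|x|}\Big)^{-\kappa},\ \ |\nabla\log a|=\frac\kappa{|x|\log(1/|x|)}\quad(p=n),
\]
and the ratio $\Phi(R_k)/\Phi(r_k)=\sigma_k$ becomes $\sigma_k^{1+\kappa'}$. The logarithm for $p=n$ is forced: for $a=|x|^\kappa$, $\kappa>0$, condition \eqref{eq:H} fails in the punctured ball, because for $\psi\in C_c^\infty(B(0,1))$ with $\psi=1$ on $B(0,\frac12)$ the norms $\|\nabla(\zeta_\varepsilon\psi)\|_n$ stay bounded while $\int|\zeta_\varepsilon\psi|^n|x|^{-n}\,dx\ge\omega_{n-1}\log(1/(2\varepsilon))$.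

To pass from one ball to the domain \eqref{eq:Omega} we place such a weight in each ball $B(x_k,R_k)$, normalized to equal $1$ on its boundary. Three things are then needed: a Hardy inequality with infinitely many poles $x_k$; a substitute for the explicit formula for $u_\kappa$, since the geometry is no longer radial; and a solution of the weighted equation in $\Omega$ with finite unweighted energy, although the weight need not be bounded below near $0$.

\section{The domain and a Hardy inequality with many poles}\label{sec:hardy}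

We separate consecutive scales by spheres. Let
\[
q_1=1,\qquad q_{j+1}=\tfrac12t_j,\qquad B_j=B(0,q_j),\qquad S_j=\partial B_j,\qquad s_k=s_k(x)=|x-x_k|.
\]
The following relations, illustrated in Figure~\ref{fig:shell}, are used throughout.
\begin{enumerate}
\item[(G1)] $t_{j+1}\le t_j/16$, $t_1\le\frac1{16}$, and therefore $8t_j\le q_j\le1$.
\item[(G2)] $B(x_k,2R_k)\subset\{\frac58t_k\le|x|\le\frac78t_k\}$, so these balls are pairwise disjoint, and $\overline B(x_k,R_k)\subset\{\frac{11}{16}t_k\le|x|\le\frac{13}{16}t_k\}$. Also $r_k\le R_k/2$: for $p<n$ because $\sigma_k\le2^{-\gamma}$ gives $\rho_k\le\frac12$, for $p=n$ because $r_k=R_k^{1/\sigma_k}\le R_k^4$.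
\item[(G3)] The balls $\overline B(x_k,R_k)$ with $k\ge j$ lie in $B(0,t_j)\subset B_j$; those with $k<j$ do not meet $\overline B_j$, since $\frac{11}{16}t_{j-1}>\frac12t_{j-1}=q_j$. In particular $S_j\subset\Omega$ for $j\ge2$.
\item[(G4)] For $p=n$ let $Y_k=\log(1/t_k)=2^{k+2}$. Then $Y_k\le L_k=Y_k+\log16\le2Y_k$, and $\ell_k\ge4L_k$ because $\sigma_k\le\frac14$.
\end{enumerate}
The set $\{0\}\cup\bigcup E_k$ is compact, so $\Omega$ is open. It is connected: rotating $x\in\Omega$ on the sphere of radius $|x|$ away from $e_1$ until it reaches $-|x|e_1$, which is possible as $n\ge2$, does not decrease any $s_k$, and the segment $\{-re_1:0<r<1\}$ lies in $\Omega$.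

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=6.5]
\clip (-0.14,-0.3) rectangle (1.14,0.33);
\draw (0,0) circle (0.5);
\draw (0,0) circle (0.9375);
\draw[densely dotted] (0,0) circle (0.0625);
\draw[dashed] (0.75,0) circle (0.125);
\draw (0.75,0) circle (0.0625);
\fill (0.75,0) circle (0.025);
\fill (0,0) circle (0.006);
\node at (0.06,0.12) {\small $B(0,t_{j+1})$};
\node at (0,-0.11) {\small $0$};
\node at (0.34,0.26) {\small $S_{j+1}$};
\node at (0.98,0.26) {\small $\Sigma_j$};
\node at (0.72,0.18) {\small $B(x_j,2R_j)$};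
\draw[thin] (0.735,-0.02) -- (0.6,-0.17) node[below] {\small $E_j$};
\draw[thin] (0.765,-0.06) -- (0.78,-0.17) node[below] {\small $B(x_j,R_j)$};
\end{tikzpicture}
\caption{The domain $\Omega$ at scale $t_j$. The removed ball $E_j$ (black) lies in $B(x_j,R_j)$, where the weight differs from $1$. All later balls $E_k$, $k>j$, lie in $B(0,t_{j+1})$. The spheres $S_{j+1}$ and $\Sigma_j$ centered at $0$ have radii $\frac12t_j$ and $\frac{15}{16}t_j$ and lie in $\Omega$.}
\label{fig:shell}
\end{figure}

Define $W=0$ outside $\bigcup_kB(x_k,R_k)$, and on $B(x_k,R_k)$ let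
\[
W=\frac1{s_k}\quad(p<n),\qquad W=\frac1{s_k\log(1/s_k)}\quad(p=n).
\]

\begin{lemma}\label{lem:hardy}
There is $C_H=C_H(n,p)$ such that $\|W\varphi\|_p\le C_H\|\nabla\varphi\|_p$ for all $\varphi\in W_0^{1,p}(B(0,1))$.
\end{lemma}

A Hardy inequality at the pole $x_k$, localized to $B(x_k,2R_k)$, leaves a remainder that measures the size of $\varphi$ on that ball. The point is to sum the remainders, and this is done by a Hardy inequality at the accumulation point $0$. For $p=n$ this step is one reason for the fast decay of $t_k$: if $n=2$ and $\varphi=1$ near $0$, then $\int_{B(x_k,R_k)}W^2\varphi^2\,dx=2\pi/L_k$ for large $k$, and the sum would diverge for $t_k=16^{-k}$.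

\begin{proof}
By density and Fatou's lemma we may take $\varphi\in C_c^\infty(B(0,1))$.

\emph{The case $p<n$.} Let $\eta_k=\min\{1,(2-s_k/R_k)_+\}$. Lemma~\ref{lem:classical} with $z=x_k$ and $\psi=\varphi\eta_k$, together with $|\nabla\psi|\le|\nabla\varphi|+|\varphi|/R_k$, gives
\[
\int_{B(x_k,R_k)}\frac{|\varphi|^p}{s_k^p}\,dx\le C\int_{B(x_k,2R_k)}|\nabla\varphi|^p\,dx+C\int_{B(x_k,2R_k)}\frac{|\varphi|^p}{R_k^p}\,dx .
\]
On $B(x_k,2R_k)$ we have $1/R_k=16/t_k\le16/|x|$. Sum over $k$, use that the balls are disjoint, and apply Lemma~\ref{lem:classical} with $z=0$.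

\emph{The case $p=n$.} We use the one-dimensional Hardy inequality
\begin{equation}\label{eq:1d}
\int_0^\infty|F(z)|^nz^{-n}\,dz\le\Big(\frac n{n-1}\Big)^n\int_0^\infty|F'(z)|^n\,dz
\end{equation}
for $F$ locally Lipschitz on $[0,\infty)$ with $F(0)=0$. It follows from $F(z)/z=\int_0^1F'(tz)\,dt$, Minkowski's inequality, and $\int_0^1t^{-1/n}\,dt=\frac n{n-1}$. In the coordinates $x=x^*+e^{-y}\theta$, $|\theta|=1$, about a point $x^*$, we have $dx/|x-x^*|^n=dy\,d\theta$ and $|\partial_y\varphi|^n\,dy\,d\theta\le|\nabla\varphi|^n\,dx$.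

\emph{Step (a): the pole $0$.} Let $F(y)=\varphi(e^{-y}\theta)$, $y\ge0$, so $F(0)=0$. If $\frac58t_k\le|x|\le\frac78t_k$, then $y=\log(1/|x|)\in[Y_k,Y_k+\frac12]$, as $\log\frac85<\frac12$. Let $I_k=[\frac34Y_k,Y_k]$ and $J_k=[\frac34Y_k,Y_k+\frac12]$, so $|J_k|\le Y_k$. For $y\in[Y_k,Y_k+\frac12]$ and $y'\in I_k$, H\"older's inequality gives
\[
|F(y)|^n\le2^{n-1}\Big(|F(y')|^n+Y_k^{n-1}\int_{J_k}|F'|^n\,dz\Big).
\]
Average over $y'\in I_k$, an interval of length $Y_k/4$ on which $1\le Y_k^n/(y')^n$:
\[
Y_k^{1-n}|F(y)|^n\le2^{n+1}\int_{J_k}\big(|F|^nz^{-n}+|F'|^n\big)\,dz .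
\]
The intervals $J_k$ are disjoint, since $Y_k+\frac12<\frac32Y_k=\frac34Y_{k+1}$. Integrating over $y\in[Y_k,Y_k+\frac12]$ and $\theta$, summing over $k$, and using \eqref{eq:1d}, we obtain
\begin{equation}\label{eq:shells}
\sum_kY_k^{1-n}\int_{\frac58t_k<|x|<\frac78t_k}\frac{|\varphi|^n}{|x|^n}\,dx\le C\int|\nabla\varphi|^n\,dx .
\end{equation}

\emph{Step (b): the pole $x_k$.} Let $G(y)=\varphi(x_k+e^{-y}\theta)$ and $y'\in[L_k-\log2,L_k]$. Write $|G|^n\le2^{n-1}(|G-G(y')|^n+|G(y')|^n)$. For the first term use $y^{-n}\le(y-y')^{-n}$ and \eqref{eq:1d} on $[y',\infty)$; for the second use $\int_{y'}^\infty y^{-n}\,dy=(y')^{1-n}/(n-1)$ and $y'\ge L_k/2$. This gives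
\[
\int_{L_k}^\infty|G|^ny^{-n}\,dy\le C\int_{L_k-\log2}^\infty|G'|^n\,dy+CL_k^{1-n}|G(y')|^n .
\]
The ranges $y>L_k$ and $y>L_k-\log2$ correspond to $s_k<R_k$ and $s_k<2R_k$, and $W^n\,dx=y^{-n}\,dy\,d\theta$ on $B(x_k,R_k)$. Averaging over $y'$ and integrating over $\theta$,
\[
\int_{B(x_k,R_k)}W^n|\varphi|^n\,dx\le C\int_{B(x_k,2R_k)}|\nabla\varphi|^n\,dx+CL_k^{1-n}\int_{R_k<s_k<2R_k}\frac{|\varphi|^n}{s_k^n}\,dx .
\]
In the last integral $s_k\ge t_k/16\ge|x|/16$, and $L_k^{1-n}\le Y_k^{1-n}$ by (G4). Sum over $k$ and use (G2) and \eqref{eq:shells}.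
\end{proof}

\section{Regularity for $p$-harmonic functions}\label{sec:regular}

We prove Theorem~\ref{thm:main}(1) with explicit barriers. One difficulty comes first: $u$ is not known to be continuous up to $\partial\Omega$, so we need a comparison principle in which the inequality on the boundary is pointwise but the boundary values are attained only in the Sobolev sense. Newtonian functions on the closed set $\overline U$ are suited to this, since \eqref{eq:ug} ties their values on $\partial U$ to their values inside.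

\begin{lemma}\label{lem:zero}
Let $U$ be bounded and open, $w\in N^{1,p}(\overline U)$, and $w=0$ on $\partial U$. Then $w\in N_0^{1,p}(U)$.
\end{lemma}

\begin{proof}
Let $g\in L^p(\overline U)$ be an upper gradient of $w$ in $\overline U$, extended by zero. We show that $g$ is an upper gradient of $\tilde w=w\chi_U$ in $\mathbb R^n$. Let $\Gamma$ be a curve with endpoints $x,y$. If $\Gamma\subset U$, then \eqref{eq:ug} holds by the choice of $g$; if $x,y\notin U$, its left side is $0$. Otherwise $\Gamma$ leaves $U$ and has an endpoint in $U$. For each endpoint in $U$, follow $\Gamma$ from that endpoint to the first point of $\partial U$. This subcurve lies in $\overline U$ and ends where $w=0$, so the integral of $g$ along it bounds $|w|$ at the endpoint. If both endpoints lie in $U$, the two subcurves end at the first and the last parameter at which $\Gamma$ is outside $U$, so they do not overlap. Hence $|\tilde w(x)|+|\tilde w(y)|\le\int_\Gamma g\,ds$.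
\end{proof}

\begin{lemma}\label{lem:comp}
Let $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, let $u$ be $p$-harmonic in $\Omega$ with $u-f\in N_0^{1,p}(\Omega)$, and put $u=f$ on $\partial\Omega$. Let $U\subset\Omega$ be open, and let $b$ be Lipschitz on $\overline U$ and $p$-harmonic in $U$. If $b\le u$ at each point of $\partial U$, then $b\le u$ in $U$.
\end{lemma}

\begin{proof}
Let $g_1\in L^p(\overline\Omega)$ and $g_2\in L^p(\mathbb R^n)$ be upper gradients of $f$ and of $w=(u-f)\chi_\Omega$. If $\Gamma$ is a curve in $\overline\Omega$ with $\int_\Gamma(g_1+g_2)\,ds<\infty$, then $f$ and $w$ are finite at the endpoints and $u=f+w$ there. So $g_1+g_2$ is an upper gradient of $u$ in $\overline\Omega$, and $u\in N^{1,p}(\overline\Omega)$. If $\Lambda$ is a Lipschitz constant of $b$, then $\Lambda+g_1+g_2$ is an upper gradient of $(b-u)_+$ in $\overline U$. Thus $(b-u)_+\in N^{1,p}(\overline U)$ vanishes on $\partial U$, and it lies in $W_0^{1,p}(U)$ by Lemmas~\ref{lem:zero} and~\ref{lem:NW}. Since $u,b\in W^{1,p}(U)$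 by (N2), the claim follows from (E4) and (E3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $f$ and $u$ be as in Lemma~\ref{lem:comp}, let $\varepsilon>0$, and put $\lambda=f(0)-\varepsilon$ and $\lambda_0=\min_{\partial\Omega}f$. We show that $\liminf_{\Omega\ni x\to0}u(x)\ge\lambda$. Letting $\varepsilon\to0$ and applying the result to $-u$ and $-f$ then gives $u(x)\to f(0)$.

By Lemma~\ref{lem:comp} with $U=\Omega$ and $b=\lambda_0$ we have $u\ge\lambda_0$, which suffices if $\lambda\le\lambda_0$. Otherwise let $v=(u-\lambda_0)/(\lambda-\lambda_0)\ge0$ on $\overline\Omega$; Lemma~\ref{lem:comp} applies to $v$, with boundary data $(f-\lambda_0)/(\lambda-\lambda_0)$. Pick $j_0\ge2$ with $f\ge\lambda$ on $\partial\Omega\cap\overline B_{j_0}$, so that $v\ge1$ there, and let $m_j=\inf_{\Omega\cap B_j}v\ge0$ for $j\ge j_0$. If some $m_j\ge1$ we are done, so assume that $m_j<1$ for all $j\ge j_0$. We measure how much the single ball $E_j$ improves $m_j$.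

Let $U=\Omega\cap B(x_j,q_j/2)$. Then $\overline U\subset\{r_j\le s_j\le q_j/2\}$, and $\overline U\subset B_j$ since $\frac12q_j+\frac34t_j<q_j$ by (G1). On $\overline U$ let
\[
b=(1-m_j)\,\frac{\Phi(s_j)-\Phi(q_j/2)}{\Phi(r_j)-\Phi(q_j/2)} .
\]
This function is Lipschitz, $p$-harmonic in $U$, and $0\le b\le1-m_j$. At a point of $\partial U$ in $\Omega$ we have $s_j=q_j/2$, so $b=0$ and $v\ge m_j=m_j+b$. At a point of $\partial U\cap\partial\Omega$ we have $v\ge1\ge m_j+b$. By Lemma~\ref{lem:comp}, $v\ge m_j+b$ in $U$.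

On $S_{j+1}=\{|x|=\frac12t_j\}$ we have $s_j\le\frac54t_j<4t_j\le\frac12q_j$, so $S_{j+1}\subset U$ by (G3), and we bound $b$ from below there. If $p<n$, then
\[
\frac b{1-m_j}\ge\frac{(\frac54t_j)^{-\gamma}-(4t_j)^{-\gamma}}{r_j^{-\gamma}}=\big((\tfrac45)^\gamma-(\tfrac14)^\gamma\big)\Big(\frac{r_j}{t_j}\Big)^\gamma=\big((\tfrac45)^\gamma-(\tfrac14)^\gamma\big)16^{-\gamma}\sigma_j .
\]
If $p=n$, the numerator is at least $\log\frac{t_{j-1}/4}{5t_j/4}=2^{j+1}-\log5\ge2^j$, as $j\ge2$, and the denominator is at most $\ell_j=L_j/\sigma_j\le2^{j+3}/\sigma_j$ by (G4); so $b\ge(1-m_j)\sigma_j/8$. In both cases $v\ge m_j+c_1\sigma_j(1-m_j)$ on $S_{j+1}$ with $c_1=c_1(n,p)\in(0,1]$, and the right side is at most $1$.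

Now $\partial(\Omega\cap B_{j+1})\subset S_{j+1}\cup(\partial\Omega\cap\overline B_{j+1})$, and $v\ge1$ on the second set. Lemma~\ref{lem:comp} in $\Omega\cap B_{j+1}$ with a constant $b$ gives $m_{j+1}\ge m_j+c_1\sigma_j(1-m_j)$, that is, $1-m_{j+1}\le(1-c_1\sigma_j)(1-m_j)$. Hence
\[
1-m_j\le\prod_{i=j_0}^{j-1}(1-c_1\sigma_i)\le\exp\Big(-c_1\sum_{i=j_0}^{j-1}\sigma_i\Big)\to0
\]
because $\sum\sigma_i=\infty$. So $\liminf_{x\to0}v\ge1$, which means $\liminf_{x\to0}u\ge\lambda$.
\end{proof}

This part used neither the monotonicity of $(\sigma_k)$ nor the bound $\sigma_1\le c_0$.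

\section{Irregularity for quasiharmonic functions}\label{sec:irregular}

Fix $\kappa$ as in Theorem~\ref{thm:main}(2). We construct a $Q_\kappa$-quasiharmonic function in $\Omega$ with smooth boundary data $f$, $f(0)=1$, that stays below $1-c_*$ on all spheres $S_j$, $j\ge2$.

\subsection{The weight and the approximating problems}

Let $\hat s_k=\max\{s_k,r_k\}$. Put $a=1$ outside $\bigcup_kB(x_k,R_k)$, and on $B(x_k,R_k)$ put
\[
a=\Big(\frac{\hat s_k}{R_k}\Big)^\kappa\quad(p<n),\qquad a=\Big(\frac{L_k}{\log(1/\hat s_k)}\Big)^\kappa\quad(p=n).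
\]
Then $0<a\le1$. If $\kappa>0$ and $\sigma_k\to0$, the weight is not bounded below in $\Omega$, and minimizing the weighted energy gives no direct control of the unweighted energy that the condition $u-f\in N_0^{1,p}(\Omega)$ requires. We therefore first keep finitely many balls. For $m\ge1$ let $a_m=a$ on $\bigcup_{k\le m}B(x_k,R_k)$, $a_m=1$ elsewhere, and $\Omega_m=B(0,1)\setminus\bigcup_{k\le m}E_k\supset\Omega$. On each of the disjoint balls $\overline B(x_k,R_k)$, $k\le m$, the weight $a_m$ is a smooth positive function of $\hat s_k\in[r_k,R_k]$ equal to $1$ at $\hat s_k=R_k$. So $a_m$ is Lipschitz on $\mathbb R^n$ and bounded below by a positive constant. By (G3), $a=a_m$ outside $B(0,t_{m+1})$, so $a$ is locally Lipschitz in $\mathbb R^n\setminus\{0\}$. Moreover $|\nabla\log a|\le\kappa W$ and $|\nabla\log a_m|\le\kappa W$ a.e., so by Lemma~\ref{lem:hardy}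
\begin{equation}\label{eq:Hholds}
\text{\eqref{eq:H} holds with $\beta=\kappa C_H$ for $a$ in $\Omega$ and for $a_m$ in $\Omega_m$.}
\end{equation}

Fix $m$. To isolate the effect of one scale we use the potential of the balls $E_j,\dots,E_m$ in $B_j$. For $1\le j\le m$ let
\[
K_j=\bigcup_{k=j}^mE_k\subset B(0,t_j),\qquad\Omega_m^j=\Omega_m\cap B_j=B_j\setminus K_j,
\]
where (G3) is used, and choose $f_j\in C_c^\infty(B_j)$, independent of $m$, with $0\le f_j\le1$ and $f_j=1$ on $B(0,t_j)$. Let $P_j$ be the minimizer of $\int_{\Omega_m^j}a_m|\nabla P|^p\,dx$ over $P\in f_j+W_0^{1,p}(\Omega_m^j)$. Since $a_m$ lies between positive constants, the functional is coercive, weakly lower semicontinuous and strictly convex, so $P_j$ exists and is unique. It is $a_m$-harmonic in $\Omega_m^j$, as in (E4), and continuous there. Extended by $f_j$, it belongs to $W_0^{1,p}(B_j)$ and equals $1$ on $K_j$. Fix $\psi_{j,i}\in C_c^\infty(\Omega_m^j)$ with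
\begin{equation}\label{eq:approx}
P_{j,i}:=f_j+\psi_{j,i}\to P_j\ \text{ in }W^{1,p}(\mathbb R^n)\text{ as }i\to\infty .
\end{equation}
Each $P_{j,i}$ equals $1$ near $K_j$ and $0$ near $S_j$. We have $0\le P_j\le1$: with $T(t)=\min\{t_+,1\}$, the function $T(P_{j,i})-f_j$ is supported in $\operatorname{supp}\psi_{j,i}$, so by (S1) and (S2) $T(P_j)$ is a competitor; its energy is not larger, and $T(P_j)=P_j$ by uniqueness. Put
\[
f=f_1,\qquad u_m=P_1 .
\]

Comparison arguments below take place in sets whose boundary has two parts: a sphere, near which the functions are continuous, and the boundary of $K_j$, where we use only \eqref{eq:approx}. The next lemma covers this situation.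

\begin{lemma}\label{lem:cut}
Let $G$ be bounded and open, $K\subset G$ compact, and $w_i\to w$ in $W^{1,p}(G)$. Suppose that each $w_i\le0$ a.e.\ in a neighborhood of $K$, and that $w\le0$ a.e.\ outside a compact set $K'\subset G$. Then $w_+\in W_0^{1,p}(G\setminus K)$.
\end{lemma}

\begin{proof}
Take $\eta\in C_c^\infty(G)$ with $\eta=1$ on $K'$. The functions $\eta(w_i)_+$ have compact support in $G\setminus K$ and converge in $W^{1,p}(G)$ to $\eta w_+=w_+$ by (S1). Apply (S2).
\end{proof}

\subsection{Passing from one scale to the next}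

Let $M_1=0$, $M_j=\max_{S_j}u_m$ for $2\le j\le m+1$, and $N_j=\max_{S_{j+1}}P_j$ for $1\le j\le m$; these spheres lie in the sets where the functions are continuous, by (G3).

\begin{lemma}\label{lem:iter}
For $1\le j\le m$ we have $1-M_{j+1}\ge(1-M_j)(1-N_j)$.
\end{lemma}

\begin{proof}
For $j=1$ this is the equality $M_2=N_1$. Let $j\ge2$ and $v=M_j+(1-M_j)P_j$, an $a_m$-harmonic function in $\Omega_m^j$ with $v\ge M_j$. We show $u_m\le v$ in $\Omega_m^j$; on $S_{j+1}$ this gives $M_{j+1}\le M_j+(1-M_j)N_j$, which is the claim. Let $\delta>0$ and $w=u_m-v-\delta$ in $G=B_j$. Since $u_m$ is continuous near the compact set $S_j\subset\Omega_m$, we have $u_m<M_j+\delta$, hence $w<0$, in a shell $q_j-\delta'<|x|<q_j$. The functions $w_i=P_{1,i}-M_j-(1-M_j)P_{j,i}-\delta$ converge to $w$ in $W^{1,p}(B_j)$ and equal $1-M_j-(1-M_j)-\delta=-\delta$ near $K_j\subset K_1$. By Lemma~\ref{lem:cut}, $w_+\in W_0^{1,p}(\Omega_m^j)$, and (E3) gives $u_m\le v+\delta$. Let $\delta\to0$.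
\end{proof}

\subsection{The size of the potentials}

It remains to bound $N_j$ by $C\sigma_j^{1+\kappa'}$. In Example~\ref{ex:ball} the value of the potential followed its weighted energy. The general mechanism is this: if the potential $P_j$ is at least $\nu$ on a ball, then $\nu^{p-1}$ times the capacity of that ball is at most the energy of $P_j$. The capacity is computed in a region where $a_m=1$, while the energy of $P_j$ can be placed next to the $E_k$, where $a_m$ is small. We first bound the capacity of a ball from below.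

\begin{lemma}\label{lem:ring}
Let $0<\rho<q$, and let $h\in W_0^{1,p}(B(0,q))$ equal $1$ a.e.\ on $B(0,\rho)$. Then $\int|\nabla h|^p\,dx\ge\omega_{n-1}\gamma^{p-1}\rho^{n-p}$ if $p<n$, and $\int|\nabla h|^n\,dx\ge\omega_{n-1}(\log(q/\rho))^{1-n}$ if $p=n$.
\end{lemma}

\begin{proof}
Let $I(r)=\int_r^qs^{-\gamma-1}\,ds$, and recall $\gamma+1=\frac{n-1}{p-1}$. For $\phi\in C_c^\infty(B(0,q))$, $|\theta|=1$ and $0<\rho'<r<\rho$, H\"older's inequality gives
\[
|\phi(r\theta)|^p\le\Big(\int_r^q|\nabla\phi(s\theta)|\,ds\Big)^p\le I(\rho')^{p-1}\int_0^q|\nabla\phi(s\theta)|^ps^{n-1}\,ds .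
\]
Multiply by $r^{n-1}$, integrate over $\theta$ and $r\in(\rho',\rho)$, and let $\phi\to h$ in $W^{1,p}$. After division by $\int_{\rho'}^\rho r^{n-1}\,dr$ this reads $\omega_{n-1}\le I(\rho')^{p-1}\|\nabla h\|_p^p$. Let $\rho'\to\rho$ and use $I(\rho)\le\rho^{-\gamma}/\gamma$ for $p<n$ and $I(\rho)=\log(q/\rho)$ for $p=n$.
\end{proof}

\begin{lemma}\label{lem:N}
There is $C_1=C_1(n,p)$, independent of $m$, of $\kappa\in[0,1]$ and of the sequence $(\sigma_k)$, such that $N_j\le C_1\sigma_j^{1+\kappa'}$ for $1\le j\le m$.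
\end{lemma}

\begin{proof}
Let $G=B(0,\frac{15}{16}t_j)$, $\Sigma_j=\partial G$ and $\nu=\min_{\Sigma_j}P_j\in[0,1]$. By (G2) and (G3), $G$ contains all $\overline B(x_k,R_k)$ with $k\ge j$, and $a_m=1$ on $B_j\setminus G$. Put $\tau_k=t_k^{n-p}$ for $p<n$ and $\tau_k=2^{-k(n-1)}$ for $p=n$.

\emph{Step 1: $N_j\le C\nu$.} Let $D_j=\{\frac{15}{32}t_j<|x|<\frac{31}{32}t_j\}\setminus\overline B(x_j,R_j)$. The balls $B(x_k,R_k)$ with $k>j$ lie in $B(0,t_j/16)$ and those with $k<j$ lie outside $B_j$, so $D_j\subset\Omega_m^j$ and $a_m=1$ in $D_j$. Also $\Sigma_j\cup S_{j+1}\subset D_j$, since $\frac12<\frac{11}{16}$ and $\frac{13}{16}<\frac{15}{16}$. The set $D_j$ is connected by the rotation argument of Section~\ref{sec:hardy}, and the pair $(D_j,\Sigma_j\cup S_{j+1})$ is the dilate by $t_j$ of a fixed pair. The Harnack inequality in (E2), for the unweighted equation, gives $N_j\le C\nu$. We may now assume $\nu>0$.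

\emph{Step 2: $P_j\ge\nu$ a.e.\ in $G$.} On $K_j$ we have $P_j=1\ge\nu$. Let $\delta>0$ and $w=\nu-\delta-P_j$. By continuity of $P_j$ near $\Sigma_j$, $w<0$ outside a compact subset of $G$, and $w_i=\nu-\delta-P_{j,i}$ equals $\nu-\delta-1<0$ near $K_j$. By Lemma~\ref{lem:cut}, $w_+\in W_0^{1,p}(G\setminus K_j)$, and (E3) with the constant $\nu-\delta$ gives $P_j\ge\nu-\delta$ in $G\setminus K_j$. Let $\delta\to0$.

\emph{Step 3: an energy identity.} Let $h=\min\{P_j,\nu\}/\nu$. The functions $\min\{P_{j,i},\nu\}-\nu P_{j,i}$ vanish near $S_j$, where $P_{j,i}=0$, and near $K_j$, where $P_{j,i}=1$. So their limit $\nu h-\nu P_j$ lies in $W_0^{1,p}(\Omega_m^j)$ and is a test function for $P_j$. Since $\nu\nabla h=\chi_{\{P_j<\nu\}}\nabla P_j$, and both gradients vanish a.e.\ on $K_j$, we obtain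
\begin{equation}\label{eq:energy}
\nu^p\int_{B_j}a_m|\nabla h|^p\,dx=\int_{B_j}a_m\,\mathcal A(\nabla P_j)\cdot\nu\nabla h\,dx=\nu\int_{B_j}a_m|\nabla P_j|^p\,dx .
\end{equation}

\emph{Step 4: lower bound for the left side.} The function $h$ lies in $W_0^{1,p}(B_j)$, as the limit of $\min\{P_{j,i},\nu\}/\nu$, and $h=1$ a.e.\ in $G$ by Step 2. So $\nabla h=0$ a.e.\ where $a_m\ne1$ in $B_j$, and Lemma~\ref{lem:ring} with $\rho=\frac{15}{16}t_j$, $q=q_j$ gives $\int_{B_j}a_m|\nabla h|^p\,dx=\int|\nabla h|^p\,dx\ge c\tau_j$. For $p=n$ we used $\log\frac{16q_j}{15t_j}\le\log\frac{16}{15}+2^{j+2}\le2^{j+3}$.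

\emph{Step 5: upper bound for the right side.} We build a competitor whose gradient lives where the weight is small. Let
\[
\vartheta_k=\min\{1,(2-s_k/r_k)_+\}\quad(p<n),\qquad\vartheta_k=\min\{1,(2\log(1/s_k)/\ell_k-1)_+\}\quad(p=n).
\]
These functions are Lipschitz, equal $1$ on $E_k$, and are supported in $\overline B(x_k,R_k)$: for $p<n$ because $2r_k\le R_k$, and for $p=n$ because $\vartheta_k=0$ unless $\log(1/s_k)>\ell_k/2\ge2L_k$. This is where $\sigma_k\le\sigma^*$ is used. Let $k\le m$. If $p<n$, then $|\nabla\vartheta_k|=1/r_k$ on $\{r_k<s_k<2r_k\}$, where $a_m\le(2\rho_k)^\kappa\le2\rho_k^\kappa$ as $\kappa\le1$. Hence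
\[
\int a_m|\nabla\vartheta_k|^p\,dx\le C\rho_k^\kappa r_k^{n-p}\le C\rho_k^{n-p+\kappa}t_k^{n-p}=C\tau_k\sigma_k^{(p-1)(1+\kappa')},
\]
since $(n-p+\kappa)/\gamma=(p-1)(1+\kappa')$. If $p=n$, then $|\nabla\vartheta_k|=2/(\ell_ks_k)$ on $\{\ell_k/2<\log(1/s_k)<\ell_k\}$, where $a_m\le(2L_k/\ell_k)^\kappa\le2\sigma_k^\kappa$. Hence, with $L_k\ge2^{k+2}$,
\[
\int a_m|\nabla\vartheta_k|^n\,dx\le2\sigma_k^\kappa\,\omega_{n-1}\Big(\frac2{\ell_k}\Big)^n\frac{\ell_k}2\le C\sigma_k^\kappa\Big(\frac{\sigma_k}{L_k}\Big)^{n-1}\le C\tau_k\sigma_k^{(n-1)(1+\kappa')} .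
\]
The function $\Theta=\sum_{k=j}^m\vartheta_k$ has summands with disjoint supports in $B_j$, so $\Theta-f_j$ is Lipschitz and vanishes on $K_j$ and outside $B_j$. By (S2), $\Theta$ is a competitor for $P_j$. The sequence $(\tau_k)$ is geometric with ratio $16^{p-n}$ or $2^{1-n}$, so $\sum_{k\ge j}\tau_k\le C\tau_j$, and $\sigma_k\le\sigma_j$ for $k\ge j$; this is the only use of monotonicity, apart from $\sigma_j\le\sigma_1$ below. Therefore
\[
\int_{B_j}a_m|\nabla P_j|^p\,dx\le\sum_{k=j}^m\int a_m|\nabla\vartheta_k|^p\,dx\le C\tau_j\sigma_j^{(p-1)(1+\kappa')} .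
\]

By \eqref{eq:energy} and Steps 4 and 5, $c\tau_j\nu^{p-1}\le C\tau_j\sigma_j^{(p-1)(1+\kappa')}$, so $\nu\le C\sigma_j^{1+\kappa'}$. Step 1 finishes the proof.
\end{proof}

Now fix $c_0=\min\{\sigma^*,1/(2C_1)\}$. If $\sigma_1\le c_0$, then $N_j\le C_1\sigma_j\le\frac12$ for all $j$; the smallness of $\sigma_1$ serves only to keep every factor $1-N_j$ away from $0$. On $[0,\frac12]$ we have $1-x\ge e^{-2x}$, since $1-x-e^{-2x}$ is concave and nonnegative at both endpoints. Lemmas~\ref{lem:iter} and~\ref{lem:N} give $1-M_{j+1}\ge\prod_{i\le j}(1-N_i)\ge\exp(-2\sum_{i\le j}N_i)$, that is,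
\begin{equation}\label{eq:gap}
\max_{S_{j+1}}u_m\le1-c_*\quad(1\le j\le m),\qquad c_*=\exp\Big(-2C_1\sum_{i\ge1}\sigma_i^{1+\kappa'}\Big)>0 .
\end{equation}
The constant $c_*$ does not depend on $m$ or $j$.

\subsection{The limit $m\to\infty$}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
\emph{Energy bound.} Minimality bounds only the weighted energy of $u_m$. The unweighted bound comes from the last part of Lemma~\ref{lem:quasi}, applied with $U=\Omega_m$, the weight $a_m$, \eqref{eq:Hholds}, and $\varphi=f-u_m$. Since $\nabla u_m=\nabla f$ a.e.\ on $\{\varphi=0\}$, which contains $\mathbb R^n\setminus\Omega_m$,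
\begin{equation}\label{eq:bound}
\|\nabla u_m\|_p^p\le Q_\kappa\|\nabla f\|_p^p .
\end{equation}
As $0\le u_m\le1$, the sequence $(u_m)$ is bounded in $W_0^{1,p}(B(0,1))$.

\emph{Compactness.} A compact set $K\subset\Omega$ has positive distance from $0$, so near $K$ we have $a_m=a$ for large $m$, and $a$ lies between positive constants there. By (E2), the Arzel\`a--Ascoli theorem and a diagonal argument, along a subsequence $u_m\to u$ weakly in $W_0^{1,p}(B(0,1))$ and locally uniformly in $\Omega$, with $u$ continuous in $\Omega$ and $0\le u\le1$.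

\emph{The limit is $a$-harmonic in $\Omega$.} The equation is nonlinear, so we need strong convergence of the gradients. Let $K\subset\Omega$ be compact and $0\le\eta\in C_c^\infty(\Omega)$ with $\eta=1$ on $K$. For large $m,l$ both $u_m$ and $u_l$ are $a$-harmonic near $\operatorname{supp}\eta$. Testing both equations with $\eta(u_m-u_l)$, subtracting, and using $a\le1$, H\"older's inequality and \eqref{eq:bound},
\begin{align*}
\int a\eta\,(\mathcal A(\nabla u_m)-\mathcal A(\nabla u_l))\cdot\nabla(u_m-u_l)\,dx&=-\int a(u_m-u_l)(\mathcal A(\nabla u_m)-\mathcal A(\nabla u_l))\cdot\nabla\eta\,dx\\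
&\le2Q_\kappa^{1/p'}\|\nabla f\|_p^{p-1}\|\nabla\eta\|_p\sup_{\operatorname{supp}\eta}|u_m-u_l|,
\end{align*}
which tends to $0$ as $m,l\to\infty$. The integrand on the left is nonnegative and $a\eta$ is bounded below on $K$. For $p\ge2$, (E1) shows that $(\nabla u_m)$ is Cauchy in $L^p(K)$. For $p<2$ put $d=|\nabla u_m-\nabla u_l|$ and $\Sigma=|\nabla u_m|+|\nabla u_l|$; H\"older's inequality with exponents $\frac2p$ and $\frac2{2-p}$ gives
\[
\int_Kd^p\,dx\le\Big(\int_{K\cap\{d>0\}}d^2\Sigma^{p-2}\,dx\Big)^{p/2}\Big(\int_K\Sigma^p\,dx\Big)^{1-p/2},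
\]
and (E1) and \eqref{eq:bound} lead to the same conclusion. So $\nabla u_m\to\nabla u$ in $L^p(K)$, and a.e.\ in $K$ along a subsequence. Then $\mathcal A(\nabla u_m)$ converges a.e.\ and is bounded in $L^{p'}(K)$, hence converges weakly to $\mathcal A(\nabla u)$. Taking $K=\operatorname{supp}\psi$, we pass to the limit in \eqref{eq:weak}. By \eqref{eq:Hholds} and Lemma~\ref{lem:quasi} with $U=\Omega$, the function $u$ is $Q_\kappa$-quasiharmonic in $\Omega$.

\emph{Boundary values.} Let $\varphi=u-f$ on $B(0,1)$, so $|\varphi|\le1$ a.e. For $m\ge l$ we have $u_m-f\in W_0^{1,p}(\Omega_m)\subset W_0^{1,p}(\Omega_l)$, and closed subspaces are weakly closed, so $\varphi\in W_0^{1,p}(\Omega_l)$ for every $l$. To pass from the sets $\Omega_l$, which contain $0$, to $\Omega$, we cut out the origin; here $p\le n$ is essential. Given $0<\varepsilon<1$, choose $l$ with $t_{l+1}\le\varepsilon^2$, so that $\{0\}\cup\bigcup_{k>l}E_k\subset B(0,\varepsilon^2)$, and let $\varphi_i\in C_c^\infty(\Omega_l)$ tend to $\varphi$ in $W^{1,p}$.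 The Lipschitz function $\zeta_\varepsilon\varphi_i$ is supported in $\operatorname{supp}\varphi_i\setminus B(0,\varepsilon^2)$, a compact subset of $\Omega$. Hence $\zeta_\varepsilon\varphi=\lim_i\zeta_\varepsilon\varphi_i\in W_0^{1,p}(\Omega)$ by (S2), and $\varphi=\lim_{\varepsilon\to0}\zeta_\varepsilon\varphi\in W_0^{1,p}(\Omega)$ by (S3). Since $\varphi$ is continuous in $\Omega$, Lemma~\ref{lem:NW} gives $u-f\in N_0^{1,p}(\Omega)$.

\emph{Conclusion.} The function $f\in C_c^\infty(B(0,1))$ belongs to $C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, and $f(0)=1$. By \eqref{eq:gap} and uniform convergence on the compact set $S_{j+1}\subset\Omega$, we have $u\le1-c_*$ on $S_{j+1}$ for every $j\ge1$, and these spheres shrink to $0$. So $u(y)$ does not tend to $f(0)$ as $y\to0$, and $0$ is not regular for $Q_\kappa$-quasiharmonic functions.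
\end{proof}

\section{The case $p>n$}\label{sec:large}

For $p>n$ regularity follows from the Sobolev boundary condition alone. The datum $f$ is assumed continuous only on $\partial\Omega$, and $\partial\Omega$ is arbitrary, so we need a Morrey estimate that holds at every point of a closed ball, including its boundary. Upper gradients give this directly.

\begin{lemma}\label{lem:morrey}
Let $p>n\ge1$, $\overline B=\overline B(y,d)\subset\mathbb R^n$, and let $h$ have an upper gradient $g\in L^p(\overline B)$ in $\overline B$. Then $h$ is finite and $|h(z)-h(z')|\le Cd^{1-n/p}\|g\|_{L^p(\overline B)}$ for all $z,z'\in\overline B$.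
\end{lemma}

\begin{proof}
Extend $g$ by zero. For $z,w\in\overline B$ the segment $[z,w]$ lies in $\overline B$ and $|w-z|\le2d$. In polar coordinates $w=z+r\theta$ (for $n=1$, $\theta=\pm1$),
\[
\int_{\overline B}\int_{[z,w]}g\,ds\,dw\le\int_{|\theta|=1}\int_0^{2d}r^{n-1}\int_0^{2d}g(z+t\theta)\,dt\,dr\,d\theta=\frac{(2d)^n}n\int_{B(z,2d)}\frac{g(x)}{|x-z|^{n-1}}\,dx .
\]
Since $p>n$, we have $(n-1)p'<n$, so the $L^{p'}$ norm of $|x-z|^{1-n}$ on $B(z,2d)$ equals $Cd^{n/p'-n+1}=Cd^{1-n/p}$. Thus the mean over $w\in\overline B$ of $\int_{[z,w]}g\,ds$ is at most $Cd^{1-n/p}\|g\|_{L^p(\overline B)}$, and the same holds for $z'$. For a.e.\ $w$ both line integrals are finite, so $h(z)$, $h(z')$, $h(w)$ are finite by the convention in \eqref{eq:ug}, and $|h(z)-h(z')|\le\int_{[z,w]}g\,ds+\int_{[z',w]}g\,ds$. Average over $w$.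
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $p>n$, let $\Omega$ be nonempty, bounded and open, $x_0\in\partial\Omega$, $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, and let $u$ be quasiharmonic in $\Omega$ with $u-f\in N_0^{1,p}(\Omega)$. The function $w=(u-f)\chi_\Omega$ has an upper gradient $g_2\in L^p(\mathbb R^n)$ by (N1), and $w(x_0)=0$. Lemma~\ref{lem:morrey} on $\overline B(x_0,|y-x_0|)$ gives $|w(y)|\le C|y-x_0|^{1-n/p}\|g_2\|_p\to0$ as $\Omega\ni y\to x_0$.

It remains to show that $f(y)\to f(x_0)$. Let $g_1\in L^p(\overline\Omega)$ be an upper gradient of $f$ in $\overline\Omega$. For $y\in\Omega$ let $d=\operatorname{dist}(y,\partial\Omega)\le|y-x_0|$ and pick $y'\in\partial\Omega$ with $|y-y'|=d$. The ball $B(y,d)$ is connected, contains $y$ and does not meet $\partial\Omega$, so $\overline B(y,d)\subset\overline\Omega$. Lemma~\ref{lem:morrey} gives $|f(y)-f(y')|\le Cd^{1-n/p}\|g_1\|_{L^p(\overline\Omega)}$. As $y\to x_0$ we have $d\to0$ and $|y'-x_0|\le2|y-x_0|\to0$, so $f(y)\to f(x_0)$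 by the continuity of $f$ on $\partial\Omega$. Hence $u(y)=w(y)+f(y)\to f(x_0)$, and $x_0$ is regular for quasiharmonic functions.

So no point as in the Question exists in $\mathbb R^n$ when $p>n$. If $1<p\le n$, then $n\ge2$, and Corollary~\ref{cor:answer} provides such a point.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB}
A. Bj\"orn and J. Bj\"orn, \emph{Nonlinear Potential Theory on Metric Spaces}, EMS, 2011.

\bibitem{HKM}
Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory of Degenerate Elliptic Equations}.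

\bibitem{Se}
Serrin, Acta Math. \textbf{111} (1964).

\bibitem{Sh}
Shanmugalingam, Rev. Mat. Iberoam. \textbf{16} (2000).

\bibitem{WK}
\emph{A weak Kellogg property for quasiminimizers}, \texttt{https://ems.press/content/serial-article-files/1247}.

\end{thebibliography}
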